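\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A $C^*$-embedded product $A\times Y$ that is not $C$-embedded}


\begin{abstract}
Let $A$ be a closed $C$-embedded subset of a space $X$ and let $Y$ be a space such that $A\times Y$ is $C^*$-embedded in $X\times Y$. Must $A\times Y$ be $C$-embedded in $X\times Y$? We show in ZFC that the answer is no, even with $X$ a paracompact P-space and $Y$ locally compact and countably compact. We also show that the answer is yes whenever $Y$ is paracompact and every point of $Y$ has a $\sigma$-compact neighborhood.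
\end{abstract}

\section{The question and the answer}

All spaces are completely regular $T_1$-spaces. We write $C(T)$ for the set of continuous functions $T\to\mathbb R$ and $C(T,[0,1])$ for those with values in $[0,1]$. A subset $B$ of a space $T$ is \emph{$C$-embedded} in $T$ if every function in $C(B)$ extends to a function in $C(T)$, and \emph{$C^*$-embedded} if every bounded function in $C(B)$ does; a bounded extension is then obtained by truncation. The following question is posed in \cite{niemytzki}.

\begin{quote}
\emph{Let $A$ be a closed $C$-embedded subset of a space $X$, let $Y$ be a space, and assume that $A\times Y$ is $C^*$-embedded in $X\times Y$. Is $A\times Y$ then $C$-embedded in $X\times Y$?}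
\end{quote}

The difference between the two kinds of embedding is a separation property. A \emph{zero-set} of $T$ is a set $\varphi^{-1}(0)$ with $\varphi\in C(T)$. Two subsets of $T$ are \emph{completely separated} if some function in $C(T,[0,1])$ is $1$ on one and $0$ on the other. We recall the standard criterion \cite[Theorem 1.18]{gj} with its short proof, since we use both halves.

\begin{proposition}\label{prop:criterion}
Let $B\subset T$.
\begin{enumerate}
\item[(a)] If $B$ is $C$-embedded in $T$, then $B$ is completely separated from every zero-set of $T$ disjoint from $B$.
\item[(b)] If $B$ is $C^*$-embedded in $T$ and completely separated from every zero-set of $T$ disjoint from it, then $B$ is $C$-embedded in $T$.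
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $Z=\varphi^{-1}(0)$ be disjoint from $B$, and let $u\in C(T)$ extend $1/\varphi|_B$. Then $u\varphi$ is $1$ on $B$ and $0$ on $Z$; truncate it to $[0,1]$.

(b) Let $f\in C(B)$, and let $h\in C(T)$ extend $\arctan f$, with $|h|\le\pi/2$. The zero-set $\{|h|=\pi/2\}$ misses $B$, so there is $e\in C(T,[0,1])$ that is $1$ on $B$ and $0$ on this zero-set. Then $|eh|<\pi/2$ everywhere, and $\tan(eh)$ extends $f$.
\end{proof}

So the question asks whether $C$-embedding of the factor $A$ supplies the missing separation in the product. The simplest case suggests that it does.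

\emph{The case of compact $Y$.} Let $Y$ be compact and nonempty, and let $f\in C(A\times Y)$. The function $\mu(a)=\max_{y\in Y}|f(a,y)|$ is continuous on $A$ (Lemma~\ref{lem:tube} below), so it extends to some $u\in C(X)$. The function $(a,y)\mapsto f(a,y)/(1+\mu(a))$ is bounded, so it extends to some $h\in C(X\times Y)$. Then $(x,y)\mapsto h(x,y)\,(1+|u(x)|)$ extends $f$. The hypothesis on $A$ handles the size of $f$, and the hypothesis on $A\times Y$ handles the rest.

One would therefore guess that the answer is yes, and for many $Y$ it is.

\begin{theorem}\label{thm:positive}
Let $A$ be $C$-embedded in $X$, let $A\times Y$ be $C^*$-embedded in $X\times Y$, and let $Y$ be a paracompact space in which every point has a $\sigma$-compact neighborhood. Then $A\times Y$ is $C$-embedded in $X\times Y$.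
\end{theorem}

This covers all $Y$ that are $\sigma$-compact, in particular all countable $Y$, because such spaces are Lindel\"of and regular, hence paracompact. It also covers all locally compact paracompact $Y$. But the guess is wrong in general. Recall that a \emph{P-space} is a space in which every $G_\delta$-set is open, and that a space is \emph{zero-dimensional} if it has a base of clopen sets.

\begin{theorem}\label{thm:negative}
There are a space $X$, a closed $C$-embedded set $A\subset X$, and a space $Y$ such that $A\times Y$ is $C^*$-embedded but not $C$-embedded in $X\times Y$. Moreover: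
\begin{itemize}
\item every open cover of $X$ is refined by a partition of $X$ into open sets (so $X$ is paracompact), $X$ is a P-space, and $X\setminus A$ consists of isolated points of $X$;
\item $Y$ is locally compact and zero-dimensional, and every countable subset of $Y$ has compact closure in $Y$ (so $Y$ is countably compact);
\item some continuous function $A\times Y\to\omega=\{0,1,2,\dots\}$ has no continuous real-valued extension over $X\times Y$.
\end{itemize}
\end{theorem}

In particular, ``paracompact'' cannot be dropped from Theorem~\ref{thm:positive}, even when $Y$ is locally compact, $X$ is paracompact, and $A$ is closed.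

Section~\ref{sec:positive} proves Theorem~\ref{thm:positive}, which shows what a counterexample has to avoid. Section~\ref{sec:idea} explains the idea of the counterexample on a single sequence. The remaining sections carry it out.

\section{When $Y$ is paracompact and locally $\sigma$-compact}\label{sec:positive}

Both theorems use the following uniformity over compact sets.

\begin{lemma}\label{lem:tube}
Let $F\in C(T\times Y)$, let $K\subset Y$ be compact, $t_0\in T$ and $\varepsilon>0$. There is a neighborhood $U$ of $t_0$ such that $|F(t,y)-F(t_0,y)|<\varepsilon$ for all $t\in U$ and $y\in K$. Consequently, if $K\neq\emptyset$, then $t\mapsto\min_{y\in K}F(t,y)$ and $t\mapsto\max_{y\in K}F(t,y)$ are continuous.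
\end{lemma}

\begin{proof}
For each $y\in K$ there are open neighborhoods $U_y$ of $t_0$ and $V_y$ of $y$ with $|F(t,z)-F(t_0,y)|<\varepsilon/2$ for all $(t,z)\in U_y\times V_y$. Applying this to $(t,z)$ and to $(t_0,z)$ gives $|F(t,z)-F(t_0,z)|<\varepsilon$ on $U_y\times V_y$. Cover $K$ by finitely many $V_y$ and let $U$ be the intersection of the corresponding $U_y$. The second statement follows, since for $t\in U$ the minima, and the maxima, at $t$ and $t_0$ differ by less than $\varepsilon$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
By Proposition~\ref{prop:criterion}(b) we must completely separate $A\times Y$ from an arbitrary zero-set $Z$ of $X\times Y$ disjoint from it. Write $Z=F^{-1}(0)$ with $F\in C(X\times Y,[0,1])$. The plan is to find a continuous $\tau\ge0$ on $X\times Y$ that vanishes on $A\times Y$ and is positive on $Z$. Compact subsets of $Y$ allow us to project parts of $Z$ into $X$, where $A$ is $C$-embedded.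

\emph{Compact pieces.} Let $K\subset Y$ be compact and nonempty, and put $m_K(x)=\min_{y\in K}F(x,y)$. By Lemma~\ref{lem:tube}, $m_K$ is continuous on $X$. It is positive on $A$, because $Z$ misses $A\times Y$ and the minimum is attained. So $m_K^{-1}(0)$, which is the projection of $Z\cap(X\times K)$ to $X$, is a zero-set of $X$ disjoint from $A$. By Proposition~\ref{prop:criterion}(a) there is $\sigma_K\in C(X,[0,1])$ with
\[
\sigma_K=0\ \text{ on }A,\qquad \sigma_K(x)=1\ \text{ whenever }(x,y)\in Z\text{ for some }y\in K .
\]

\emph{$\sigma$-compact pieces.} If $P=\bigcup_{n\ge1}K_n$ with $K_n$ compact and nonempty, put $\sigma_P=\sum_{n\ge1}2^{-n}\sigma_{K_n}$. The series converges uniformly, so $\sigma_P$ is a continuous function on $X$. It vanishes on $A$, and $\sigma_P(x)>0$ whenever $(x,y)\in Z$ for some $y\in P$.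

\emph{Gluing.} The interiors of $\sigma$-compact neighborhoods cover $Y$. Since $Y$ is paracompact Hausdorff, there is a locally finite partition of unity $\{\pi_j\}$ on $Y$ such that each set $\{\pi_j>0\}$ is nonempty and contained in a $\sigma$-compact set $P_j$. Put
\[
\tau(x,y)=\sum_j\pi_j(y)\,\sigma_{P_j}(x).
\]
By local finiteness $\tau$ is continuous, and it vanishes on $A\times Y$. If $(x,y)\in Z$, choose $j$ with $\pi_j(y)>0$; then $y\in P_j$, so $\sigma_{P_j}(x)>0$ and $\tau(x,y)>0$. Hence $F+\tau>0$ on $X\times Y$, and the continuous function $F/(F+\tau)$, which has values in $[0,1]$, is $1$ on $A\times Y$ and $0$ on $Z$.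
\end{proof}

The hypothesis that $A\times Y$ is $C^*$-embedded was used only through Proposition~\ref{prop:criterion}(b). Paracompactness was used only to glue.

\section{The idea, on one sequence}\label{sec:idea}

This section is only motivation; the construction itself starts in Section~\ref{sec:YA}.

In the compact case the function $\mu(a)=\sup_y|f(a,y)|$ was continuous on $A$. To break that argument we want $\mu$ finite but unbounded on every nonempty open subset of $A$. To turn this into an actual obstruction, we take a space $Y$ on which every continuous function is bounded. Then any extension $F$ of $f$ must be bounded on each fiber $\{x\}\times Y$, and it suffices to force $F$ to be unbounded on one fiber.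

Let $D=\omega_1$ with the discrete topology. We view an ordinal $\alpha$ as the set of smaller ordinals, so $\alpha\subset D$ for $\alpha<\omega_1$, and let $K_\alpha$ be the closure of $\alpha$ in the Stone--\v{C}ech compactification $\beta D$. Put $Y=\bigcup_{\alpha<\omega_1}K_\alpha$. The points of $A$ will be the bounded functions $a:\omega_1\to\omega$, and $f(a,y)$ will be the value at $y$ of the continuous extension $\tilde a$ of $a$ to $Y$. Functions $a$ and $b$ will be close if they agree on a long initial segment $\beta<\omega_1$. Since the values of $a$ at and beyond $\beta$ may be replaced by those of any bounded function, $\mu$ is unbounded near every point.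

Consider now the points $a_n\in A$ given by
\[
a_n(\xi)=\min(\xi,n)\ \text{ for }\xi<\omega,\qquad a_n(\xi)=n\ \text{ for }\xi\ge\omega .
\]
For each $k\in\omega$ we have $f(a_n,k)=k$ as soon as $n\ge k$. Suppose that we add to $A$ a point $s$ at which an extension $F$ of $f$ is forced to satisfy $F(s,k)=k$ for all $k\in\omega$. Then $F(s,\cdot)$ is unbounded on the compact set $K_\omega$, so $F$ cannot exist. Bounded functions lead to no such conflict. For example, the truncation $\min(f,m)$ has the limit values $\min(k,m)$, $k\in\omega$, along the sequence. This bounded function of $k$ extends continuously to $K_\omega$, with value $m$ at every point of $K_\omega\setminus\omega$. More generally, if $g$ is bounded and $g(a_n,k)$ is, for each $k$, eventually constant in $n$, then the limit is a bounded function on $\omega$, and \emph{every} bounded function on $\omega$ extends continuously over $K_\omega=\beta\omega$. So a limit point $s$ is fatal for $f$ and harmless for such bounded functions.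

Three things are missing from this sketch, and each dictates a part of the construction.

\begin{enumerate}
\item \emph{The extension of bounded functions.} Every bounded $g\in C(A\times Y)$ must extend to the new points. We let each new point $s$ carry a function $s(g)\in C(Y)$ for every such $g$, to be used as $g(s,\cdot)$. After rescaling, it is enough to do this for $g$ with values in $[0,1]$.
\item \emph{$A$ must be $C$-embedded in $X$.} On $A$ there are unbounded continuous functions, for example $a\mapsto\max_{K_\omega}\tilde a$, which takes the value $n$ at the point $a_n$ above. They have to extend over the new points as well. All continuous functions on our $A$ will be locally constant, so we let $s$ also choose a block $s(w)$ from each partition $w$ of $A$ into open sets.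
\item \emph{The values at $s$ must be forced.} The hypothetical extension $F$ is arbitrary; continuity tells us only that $F(\cdot,y_n)$ is close to $f(a_n,y_n)$ on some neighborhood of $a_n$. We need $s$ in all these neighborhoods, for points $y_n$ with $f(a_n,y_n)=n$. We cannot fix $(a_n)$ in advance: in the example above, the level sets of the function in (2) form a partition $w$ that puts the $a_n$ into different blocks, and neighborhoods of two different $a_n$ that both constrain $s(w)$ have no common new point. So we choose $a_{n+1}$ after the neighborhood of $a_n$, changing $a_n$ only at and beyond the ordinal which that neighborhood controls. A neighborhood will constrain only countably many of the data $s(g)$, $s(w)$, and each $s(g)$ only on one $K_\alpha$. Hence a coherent sequence of neighborhoods always has a common point $s$.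
\end{enumerate}

The uncountability of $\omega_1$ is essential for this construction: had we started with $D=\omega$ and finite $\alpha$, $Y$ would be $\sigma$-compact and Theorem~\ref{thm:positive} would apply.

\section{The spaces $Y$ and $A$ and the function $f$}\label{sec:YA}

As above, let $D=\omega_1$ be discrete, let $K_\alpha=\mathrm{cl}_{\beta D}\,\alpha$ for $\alpha<\omega_1$, and let $Y=\bigcup_{\alpha<\omega_1}K_\alpha$.

Recall that for $B\subset D$ the closure of $B$ in $\beta D$ is clopen: the characteristic function of $B$ extends to a continuous function $\chi:\beta D\to\{0,1\}$, and $D\cap\chi^{-1}(1)=B$ is dense in the clopen set $\chi^{-1}(1)$. These closures form a base of $\beta D$. Indeed, let $p\in U$ with $U$ open, take a continuous $\varphi:\beta D\to[0,1]$ with $\varphi(p)=1$ and $\varphi=0$ off $U$, and let $B=\{\xi\in D:\varphi(\xi)>1/2\}$; then $p\in\mathrm{cl}\,B\subset\{\varphi\ge1/2\}\subset U$.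

So the sets $K_\alpha$ are compact and clopen in $\beta D$; they increase with $\alpha$, and $K_0=\emptyset$. Their union $Y$ is open in $\beta D$, hence locally compact, zero-dimensional and Hausdorff. It contains $D$ as a dense subset.

\begin{itemize}
\item[(Y1)] Every bounded function $D\to\mathbb R$ extends to a unique continuous function on $Y$, with values in the closure of its range. If two functions in $C(Y)$ agree on $\alpha\subset D$, they agree on $K_\alpha$.
\item[(Y2)] Every countable subset of $Y$ lies in some $K_\alpha$, because the supremum of countably many countable ordinals is countable; so its closure in $Y$ is compact. Consequently every $h\in C(Y)$ is bounded: if there were points $y_n\in Y$ with $|h(y_n)|>n$ for all $n\in\omega$, then $h$ would be unbounded on a compact $K_\alpha$ containing all $y_n$.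
\end{itemize}

Let $A$ be the set of all bounded functions $a:\omega_1\to\omega$. For $a\in A$ and $\beta<\omega_1$ put
\[
[a]_\beta=\{b\in A:\ b(\xi)=a(\xi)\text{ for all }\xi<\beta\}.
\]
If $b\in[a]_\beta$, then $[b]_\beta=[a]_\beta$. If $\beta\le\gamma$, then $[a]_\gamma\subset[a]_\beta$. Hence the sets $[a]_\beta$ form a base of a topology on $A$, and for each fixed $\beta$ they form a partition of $A$ into open sets. Since these partitions consist of clopen sets and separate points, $A$ is Hausdorff and zero-dimensional. Moreover $[a]_{\sup_n\beta_n}\subset\bigcap_n[a]_{\beta_n}$, so $A$ is a P-space. It follows that every $\varphi\in C(A)$ is locally constant, because $\varphi^{-1}(t)=\bigcap_{n\ge1}\varphi^{-1}\bigl((t-\frac1n,t+\frac1n)\bigr)$ is a $G_\delta$ and therefore open.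

For $a\in A$ let $\tilde a\in C(Y)$ be the extension given by (Y1). Put
\[
f:A\times Y\to\omega,\qquad f(a,y)=\tilde a(y).
\]
The values are in $\omega$ because $a$ has finite range. If $b\in[a]_\alpha$, then $\tilde b=\tilde a$ on $K_\alpha$ by (Y1). So on the open set $[a]_\alpha\times K_\alpha$ the function $f$ is $(b,y)\mapsto\tilde a(y)$. These open sets cover $A\times Y$, and therefore $f$ is continuous.

Thus $f(b,y)$ does not depend on $b\in[a]_\alpha$ as long as $y\in K_\alpha$. Every continuous function on $A\times Y$ behaves in this way, at the cost of replacing $\alpha$ by a larger ordinal.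

\begin{lemma}\label{lem:stab}
Let $g\in C(A\times Y)$, $a\in A$ and $\alpha<\omega_1$. There is $\beta<\omega_1$ such that $g(b,y)=g(a,y)$ for all $b\in[a]_\beta$ and $y\in K_\alpha$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:tube}, for each $n\ge1$ there is $\beta_n<\omega_1$ with $|g(b,y)-g(a,y)|<1/n$ for all $b\in[a]_{\beta_n}$ and $y\in K_\alpha$. Take $\beta=\sup_n\beta_n$.
\end{proof}

The ordinal $\beta$ depends on $\alpha$, and for $g=f$ no single $\beta$ serves all $\alpha$. This is the room the construction exploits.

\section{The space $X$}\label{sec:X}

\subsection*{Records}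

We now build the points of $X\setminus A$ from the data described in Section~\ref{sec:idea}. Let $\mathcal G=C(A\times Y,[0,1])$, and let $\mathcal W$ be the set of all partitions of $A$ into nonempty open sets. For $w\in\mathcal W$ let $w(a)$ be the block of $w$ that contains $a$. A \emph{record} is a function $s$ on the disjoint union $\mathcal G\sqcup\mathcal W$ such that
\[
s(g)\in C(Y,[0,1])\ \ (g\in\mathcal G),\qquad s(w)\in w\ \ (w\in\mathcal W).
\]
Each $a\in A$ has its own record $\hat a$, given by $\hat a(g)=g(a,\cdot)$ and $\hat a(w)=w(a)$. Let $S$ be the set of all records that are not of the form $\hat a$ with $a\in A$, and put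
\[
X=A\sqcup S .
\]

A \emph{condition} is a pair $p=(\alpha,\Phi)$ with $\alpha<\omega_1$ and $\Phi\subset\mathcal G\sqcup\mathcal W$ countable. For records $s,t$ we write $s\sim_pt$ if
\[
s(g)=t(g)\text{ on }K_\alpha\text{ for all }g\in\Phi\cap\mathcal G,\qquad s(w)=t(w)\text{ for all }w\in\Phi\cap\mathcal W .
\]
This is an equivalence relation. We write $p\le p'$, where $p'=(\alpha',\Phi')$, if $\alpha\le\alpha'$ and $\Phi\subset\Phi'$; then $s\sim_{p'}t$ implies $s\sim_pt$. Countably many conditions $(\alpha_n,\Phi_n)$ have the common upper bound $(\sup_n\alpha_n,\bigcup_n\Phi_n)$.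

Two facts about records drive the proof. The first says that nearby points of $A$ have equivalent records.

\begin{lemma}\label{lem:adm}
Let $a\in A$ and let $p$ be a condition. For all sufficiently large $\beta<\omega_1$ we have $\hat b\sim_p\hat a$ for every $b\in[a]_\beta$.
\end{lemma}

\begin{proof}
Let $p=(\alpha,\Phi)$. For $g\in\Phi\cap\mathcal G$, Lemma~\ref{lem:stab} gives $\beta_g$ with $g(b,\cdot)=g(a,\cdot)$ on $K_\alpha$ for $b\in[a]_{\beta_g}$. For $w\in\Phi\cap\mathcal W$ the block $w(a)$ is open, so $[a]_{\beta_w}\subset w(a)$ for some $\beta_w$. As $\Phi$ is countable, the supremum of these ordinals is below $\omega_1$; every $\beta<\omega_1$ that is at least this supremum will do.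
\end{proof}

The second says that a coherent sequence of records has a limit, and that the limit can be chosen in $S$. This is where it matters that the functions in $\mathcal G$ are bounded.

\begin{lemma}\label{lem:complete}
Let $p_0\le p_1\le\cdots$ be conditions and $t_0,t_1,\dots$ records with $t_{j+1}\sim_{p_j}t_j$ for all $j$. There is $s\in S$ with $s\sim_{p_j}t_j$ for all $j$.
\end{lemma}

\begin{proof}
Write $p_j=(\alpha_j,\Phi_j)$ and $\Phi=\bigcup_j\Phi_j$. If $i\ge j$, then $t_{i+1}\sim_{p_i}t_i$ implies $t_{i+1}\sim_{p_j}t_i$; by transitivity,
\begin{equation}\label{eq:coh}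
t_k\sim_{p_j}t_j\qquad\text{whenever }k\ge j .
\end{equation}

Let $g\in\Phi\cap\mathcal G$. Define $q_g:D\to[0,1]$ by $q_g(\xi)=t_j(g)(\xi)$ if there is $j$ with $g\in\Phi_j$ and $\xi<\alpha_j$, and $q_g(\xi)=0$ otherwise. By \eqref{eq:coh} the choice of $j$ does not matter: if $j\le k$ are two choices, then $t_k(g)$ and $t_j(g)$ agree on $K_{\alpha_j}$, which contains $\xi$. Since $q_g$ is \emph{bounded}, (Y1) gives a continuous extension of $q_g$ to $Y$ with values in $[0,1]$; let $s(g)$ be this extension. If $g\in\Phi_j$, then $s(g)$ and $t_j(g)$ agree on $\alpha_j\subset D$, hence on $K_{\alpha_j}$.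

Let $w\in\Phi\cap\mathcal W$. By \eqref{eq:coh}, $t_j(w)$ is the same block for all $j$ with $w\in\Phi_j$; let $s(w)$ be this block.

It remains to define $s$ off $\Phi$. For $c\in[0,1]$ let $g_c\in\mathcal G$ be the constant function with value $c$. As $\Phi$ is countable, some $g_c$ is not in $\Phi$. Fix such a $c$, let $s(g_c)$ be a constant function on $Y$ with value in $[0,1]\setminus\{c\}$, and choose all remaining values of $s$ arbitrarily. Since $\hat a(g_c)$ is constantly $c$ for every $a\in A$, the record $s$ belongs to $S$. By construction $s\sim_{p_j}t_j$ for all $j$.
\end{proof}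

\subsection*{The topology}

A basic neighborhood of $a\in A$ will consist of the points of some $[a]_\beta$ and of the records in $S$ equivalent to $\hat a$ under some condition $p$. For these sets to form a base, all points of $[a]_\beta$ must have equivalent records. We therefore call a triple $(a,\beta,p)$, where $a\in A$, $\beta<\omega_1$ and $p$ is a condition, \emph{admissible} if $\hat b\sim_p\hat a$ for all $b\in[a]_\beta$. By Lemma~\ref{lem:adm}, given $a$ and $p$, the triple $(a,\beta,p)$ is admissible for all sufficiently large $\beta$; we then also say that $\beta$ is admissible. For admissible $(a,\beta,p)$ put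
\[
N(a,\beta,p)=[a]_\beta\cup\{s\in S:\ s\sim_p\hat a\}.
\]

\begin{itemize}
\item[(N1)] If $(a,\beta,p)$ is admissible and $b\in[a]_\beta$, then $(b,\beta,p)$ is admissible and $N(b,\beta,p)=N(a,\beta,p)$, because $[b]_\beta=[a]_\beta$ and $\hat b\sim_p\hat a$.
\item[(N2)] If $\beta\le\beta'$ and $p\le p'$, and both $(a,\beta,p)$ and $(a,\beta',p')$ are admissible, then $N(a,\beta',p')\subset N(a,\beta,p)$.
\item[(N3)] If $(a,\beta_n,p_n)$, $n\in\omega$, are admissible, then there is an admissible $(a,\beta,p)$ with $N(a,\beta,p)\subset\bigcap_nN(a,\beta_n,p_n)$: let $p$ be a common upper bound of the $p_n$, choose an admissible $\beta\ge\sup_n\beta_n$, and use (N2).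
\end{itemize}

Topologize $X$ by the base consisting of all sets $N(a,\beta,p)$ and all singletons $\{s\}$, $s\in S$. This is a base of a topology: if $a\in A$ lies in two sets of the first kind, then by (N1) both may be written with center $a$, and (N3) gives a third one inside their intersection. By (N1), the sets $N(a,\beta,p)$ with center $a$ form a neighborhood base at $a$. By (N3), countable intersections of neighborhoods of $a$ are neighborhoods of $a$. As the points of $S$ are isolated, every $G_\delta$-set of $X$ is open.

Since $N(a,\beta,p)\cap A=[a]_\beta$, and $(a,\beta,(0,\emptyset))$ is always admissible, the subspace topology on $A$ is the original one. The set $A$ is closed, because $S=X\setminus A$ is open.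

\section{Properties of $X$, and extension of bounded functions}\label{sec:props}

\begin{proposition}\label{prop:X}
Points of $X$ are closed, and every open cover of $X$ is refined by a partition of $X$ into open sets. Consequently $X$ is a zero-dimensional, completely regular $T_1$ P-space and is paracompact.
\end{proposition}

\begin{proof}
\emph{Points are closed.} Let $s\in S$ and $a\in A$. Since $s\ne\hat a$, either $s(w)\ne w(a)$ for some $w\in\mathcal W$, or $s(g)$ and $g(a,\cdot)$ differ at a point of some $K_\alpha$ for some $g\in\mathcal G$. Thus $s\not\sim_p\hat a$ for $p=(0,\{w\})$ or $p=(\alpha,\{g\})$, and $N(a,\beta,p)$, with $\beta$ admissible, misses $s$. As the other points of $S$ are isolated, $\{s\}$ is closed. Now let $a\in A$. A point $b\in A\setminus\{a\}$ has a neighborhood $N(b,\beta,(0,\emptyset))$ with $a\notin[b]_\beta$, and points of $S$ are isolated, so $\{a\}$ is closed.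

\emph{Partitions.} Let $\mathcal O$ be an open cover of $X$. For $a\in A$ let $\beta^*(a)$ be the least $\beta$ such that, for some condition $p$, the triple $(a,\beta,p)$ is admissible and $N(a,\beta,p)$ is contained in a member of $\mathcal O$. We claim that the sets $[a]_{\beta^*(a)}$ form a partition of $A$. Let $b\in[a]_{\beta^*(a)}$. By (N1), $\beta^*(b)\le\beta^*(a)$. Therefore $a\in[b]_{\beta^*(b)}$, and by (N1) again $\beta^*(a)\le\beta^*(b)$. So $\beta^*(b)=\beta^*(a)$ and $[b]_{\beta^*(b)}=[a]_{\beta^*(a)}$. Hence two of these sets with a common point $b$ both equal $[b]_{\beta^*(b)}$, which proves the claim.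

Thus $w^*=\{[a]_{\beta^*(a)}:a\in A\}$ belongs to $\mathcal W$, and the points of $S$ have a coordinate $s(w^*)$. We use it to make neighborhoods of different blocks disjoint. For each $C\in w^*$ pick $a\in C$. By the claim $C=[a]_\beta$ with $\beta=\beta^*(a)$, and there is $p=(\alpha,\Phi)$ such that $(a,\beta,p)$ is admissible and $N(a,\beta,p)$ is contained in a member of $\mathcal O$. Put $p'=(\alpha,\Phi\cup\{w^*\})$. As $w^*(b)=C$ for all $b\in[a]_\beta$, the triple $(a,\beta,p')$ is admissible. Let $M_C=N(a,\beta,p')\subset N(a,\beta,p)$. Then $M_C\cap A=C$, and every $s\in M_C\cap S$ has $s(w^*)=C$. So the open sets $M_C$, $C\in w^*$, are pairwise disjoint and cover $A$. Together with the singletons of the points they leave uncovered, all of which lie in $S$, they form a partition of $X$ into open sets that refines $\mathcal O$.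

\emph{Consequences.} Let $U$ be an open neighborhood of $x\in X$. Refine the open cover $\{U,X\setminus\{x\}\}$ by a partition into open sets. The block containing $x$ is clopen and is contained in $U$. So $X$ is zero-dimensional, hence, being $T_1$, Hausdorff and completely regular. A partition into open sets is a locally finite open cover, so $X$ is paracompact. We saw in Section~\ref{sec:X} that every $G_\delta$-set of $X$ is open.
\end{proof}

The two kinds of coordinates now yield the two required embeddings.

\begin{proposition}\label{prop:embeddings}
\begin{enumerate}
\item[(a)] $A$ is $C$-embedded in $X$.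
\item[(b)] $A\times Y$ is $C^*$-embedded in $X\times Y$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $\varphi\in C(A)$. As $\varphi$ is locally constant, its nonempty fibers form a partition $w\in\mathcal W$. Extend $\varphi$ to $X$ by letting $\varphi(s)$, for $s\in S$, be the value of $\varphi$ on the block $s(w)$. At points of $S$ there is nothing to check. For $a\in A$ choose $\beta$ with $(a,\beta,(0,\{w\}))$ admissible. The extended function is constant on $N(a,\beta,(0,\{w\}))$: every $b\in[a]_\beta$ has $w(b)=w(a)$, and every $s\in S$ in this set has $s(w)=w(a)$.

(b) After an affine change of values, it suffices to extend $g\in\mathcal G$. Put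
\[
\tilde g(a,y)=g(a,y)\ \ (a\in A),\qquad \tilde g(s,y)=s(g)(y)\ \ (s\in S).
\]
For $s\in S$ the set $\{s\}\times Y$ is open and $s(g)$ is continuous, so $\tilde g$ is continuous at the points of $\{s\}\times Y$. Let $(a,y)\in A\times Y$. Choose $\alpha$ with $y\in K_\alpha$, put $p=(\alpha,\{g\})$, and choose $\beta$ with $(a,\beta,p)$ admissible. On the open set $N(a,\beta,p)\times K_\alpha$, which contains $(a,y)$, we have $\tilde g(x,z)=g(a,z)$: for $x\in[a]_\beta$ by admissibility, for $x\in S$ because $x\sim_p\hat a$. The right-hand side is continuous in $z$, so $\tilde g$ is continuous at $(a,y)$.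
\end{proof}

\section{The function $f$ does not extend}\label{sec:nonext}

By Sections~\ref{sec:YA} and~\ref{sec:X} and Propositions~\ref{prop:X} and~\ref{prop:embeddings}, only one assertion of Theorem~\ref{thm:negative} remains.

\begin{proposition}\label{prop:nonext}
The function $f:A\times Y\to\omega$ has no extension in $C(X\times Y)$.
\end{proposition}

\begin{proof}
Suppose that $F\in C(X\times Y)$ extends $f$. We build a coherent sequence of neighborhoods such that $F$ takes large values on the later ones, and evaluate $F$ at a common point. We choose recursively $a_i\in A$, $y_i\in D$, $\beta_i<\omega_1$ and conditions $p_i$, $i\in\omega$, such that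
\begin{enumerate}
\item[(1)] $f(a_i,y_i)=i$;
\item[(2)] $(a_i,\beta_i,p_i)$ is admissible, and $|F(x,y_i)-i|<1$ for all $x\in N(a_i,\beta_i,p_i)$;
\item[(3)] $a_{i+1}\in[a_i]_{\beta_i}$ and $p_i\le p_{i+1}$.
\end{enumerate}

\emph{Start.} Let $a_0$ be the zero function and $y_0=0\in D$. Then $f(a_0,y_0)=0$, and continuity of $F(\cdot,y_0)$ at $a_0$ gives $\beta_0$ and $p_0$ as in (2).

\emph{Step.} The neighborhood $N(a_i,\beta_i,p_i)$ allows us to change $a_i$ at and beyond $\beta_i$. Let
\[
a_{i+1}(\xi)=a_i(\xi)\ \text{ for }\xi<\beta_i,\qquad a_{i+1}(\xi)=i+1\ \text{ for }\beta_i\le\xi<\omega_1,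
\]
and let $y_{i+1}=\beta_i\in D$. The function $a_{i+1}$ is bounded, so it is a point of $[a_i]_{\beta_i}$, and $f(a_{i+1},y_{i+1})=a_{i+1}(\beta_i)=i+1$. By continuity of $F(\cdot,y_{i+1})$ at $a_{i+1}$ there is an admissible triple $(a_{i+1},\beta',p')$ such that $|F(x,y_{i+1})-(i+1)|<1$ for all $x\in N(a_{i+1},\beta',p')$. Let $p_{i+1}$ be a common upper bound of $p_i$ and $p'$, and choose $\beta_{i+1}\ge\beta'$ with $(a_{i+1},\beta_{i+1},p_{i+1})$ admissible. Then (2) holds for $i+1$ by (N2).

\emph{The fatal point.} Since $a_{i+1}\in[a_i]_{\beta_i}$ and $(a_i,\beta_i,p_i)$ is admissible, $\hat a_{i+1}\sim_{p_i}\hat a_i$ for all $i$. By Lemma~\ref{lem:complete}, applied to the records $t_i=\hat a_i$, there is $s\in S$ with $s\sim_{p_i}\hat a_i$ for all $i$. In other words, $s\in N(a_i,\beta_i,p_i)$ for every $i$. By (2),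
\[
F(s,y_i)>i-1\qquad\text{for all }i\in\omega .
\]
But $F(s,\cdot)\in C(Y)$ is bounded by (Y2), a contradiction.
\end{proof}

This completes the proof of Theorem~\ref{thm:negative}.

\begin{remark}
Boundedness enters in two ways. Lemma~\ref{lem:complete} produces a limit because the functions in $\mathcal G$ have values in $[0,1]$, so that each $q_g$ is bounded and extends from $D$ to $Y$. And in the proof of Proposition~\ref{prop:nonext} no point of $A$ could play the role of $s$: a point $a\in A$ in all the sets $N(a_i,\beta_i,p_i)$ would satisfy $a(y_i)=F(a,y_i)>i-1$ for all $i$, although $a$ is bounded.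
\end{remark}

\begin{thebibliography}{9}
\bibitem{niemytzki} \emph{Extension properties and the Niemytzki plane}, \texttt{https://riunet.upv.es/\allowbreak bitstream/\allowbreak handle/\allowbreak 10251/\allowbreak 81892/\allowbreak 3023-8463-1-SM.pdf?sequence=1\allowbreak \&isAllowed=y}.
\bibitem{gj} Gillman and Jerison, \emph{Rings of Continuous Functions}.
\end{thebibliography}

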